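# Solid angles do not bound the Fredholm radius of the double layer potential

## Solid angles seen from a point of a closed surface

Throughout, $D\subset\mathbb R^3$ is a bounded domain whose boundary is a simple closed surface $\Gamma$, $\Omega=\mathbb R^3\setminus\overline D$ is the exterior domain (whose boundary is also $\Gamma$), $\sigma$ is surface measure on $\Gamma$, and $n$ is the unit normal pointing **into** $D$. "$D$ is Lipschitz" means that near each boundary point, after a rotation, $D$ is the region below the graph of a Lipschitz function. Then $n$ exists $\sigma$-almost everywhere and the divergence theorem holds: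
$$\int_\Gamma F\cdot n\,d\sigma=-\int_D\operatorname{div}F\,dy$$
for Lipschitz fields $F$ with compact support; in the language of distributions, $\nabla 1_D=n\sigma$. The surfaces in the problem are simple closed *piecewise Lyapounov* surfaces, which are assembled from finitely many pieces with Hölder continuous unit normal. All we use about this class is that it contains the polyhedral surfaces with Lipschitz boundary homeomorphic to $S^2$: their faces are planar, hence Lyapounov.

**Definition 1 (solid angle measure).** For $x\in\mathbb R^3$ put, on $\Gamma\setminus\{x\}$,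
$$d\omega_x(y)=\frac{\partial}{\partial n_y}\frac1{|x-y|}\,d\sigma(y)=\frac{(x-y)\cdot n_y}{|x-y|^3}\,d\sigma(y),\tag{1}$$
and for $x\in\Gamma$ put $\Theta_x=\omega_x(\Gamma\setminus\{x\})$, whenever $|\omega_x|(\Gamma\setminus\{x\})<\infty$.

The density in (1) is, up to sign, the Jacobian of the radial projection $y\mapsto (y-x)/|y-x|$ to the unit sphere. So $\omega_x$ measures pieces of $\Gamma$ by the solid angle under which they are seen from $x$, with a sign that says which side is seen.

**The solid angle formula.** For Lipschitz $D$ and every $x\in\mathbb R^3$,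
$$\omega_x(\Gamma\setminus B_\epsilon(x))=\frac{|D\cap\partial B_\epsilon(x)|}{\epsilon^2}\qquad\text{for a.e. }\epsilon>0.\tag{2}$$
To prove it, let $\eta=0$ on $[0,\epsilon]$, $\eta=1$ on $[\epsilon+h,\infty)$, $\eta$ linear between, and apply the divergence theorem to $F(y)=\eta(|y-x|)\frac{x-y}{|x-y|^3}$, cut off outside a neighborhood of $\overline D$. Since $\frac{x-y}{|x-y|^3}$ is divergence free away from $x$, we have $\operatorname{div}F=-\eta'(|y-x|)|y-x|^{-2}$ on $D$, and therefore
$$\int\eta(|y-x|)\,d\omega_x(y)=\int_D\eta'(|y-x|)\,|y-x|^{-2}dy=\frac1h\int_\epsilon^{\epsilon+h}\frac{|D\cap\partial B_s(x)|}{s^2}\,ds .$$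
Let $h\to0$. The right side tends to the right side of (2) at every Lebesgue point $\epsilon$; the left side tends to $\omega_x(\Gamma\setminus\overline{B_\epsilon(x)})$, and $\sigma(\Gamma\cap\partial B_\epsilon(x))=0$ for all but countably many $\epsilon$.

Taking $\epsilon$ small in (2) gives Gauss's theorem
$$\omega_x(\Gamma)=4\pi\ (x\in D),\qquad \omega_x(\Gamma)=0\ (x\in\Omega),\tag{3}$$
and for $x\in\Gamma$ with $|\omega_x|(\Gamma\setminus\{x\})<\infty$: $\Theta_x$ is the solid angle of $D$ at $x$ whenever the right side of (2) has a limit as $\epsilon\to0$. At a point with a tangent plane, $\Theta_x=2\pi$, as the orientation in the problem prescribes.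

**Example 1 (cube).** For a cube, $\Theta_x=2\pi$ inside a face, $\Theta_x=\pi$ inside an edge, and $\Theta_x=\pi/2$ at a vertex.

**Definition 2 (double layer operator and angular defect).** For $u\in C^0(\Gamma)$ and $x\in\Gamma$,
$$Ku(x)=\frac1{2\pi}\int_{\Gamma\setminus\{x\}}u\,d\omega_x+\Big(1-\frac{\Theta_x}{2\pi}\Big)u(x),\qquad R(\Gamma)=\sup_{x\in\Gamma}\Big|1-\frac{\Theta_x}{2\pi}\Big| .\tag{4}$$
Clearly $K1=1$.

**Example 2 (sphere and cube).** On the unit sphere $n_y=-y$ and $(x-y)\cdot n_y=1-x\cdot y=\frac12|x-y|^2$, so the kernel of $K$ is $\frac1{4\pi|x-y|}$, all $\Theta_x$ are $2\pi$, and $R(\Gamma)=0$. For the cube, $R(\Gamma)=\max(0,\frac12,\frac34)=\frac34$.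

**Definition 3 (admissible).** $\Gamma$ is *admissible* if $D$ is a bounded Lipschitz domain, $D$ and $\Omega$ are connected, and
$$V:=\sup_{x\in\mathbb R^3}\tfrac1{2\pi}|\omega_x|(\Gamma\setminus\{x\})<\infty .$$

**Example 3 (polyhedra).** A plane polygon is seen from any point under a solid angle at most $2\pi$ (and from a point of its own plane under solid angle $0$). So polyhedra with Lipschitz boundary (and $D$, $\Omega$ connected) are admissible, with $V$ at most the number of faces.

**Lemma 1.** Let $D$ be Lipschitz and $V_\Gamma:=\sup_{x\in\Gamma}\frac1{2\pi}|\omega_x|(\Gamma\setminus\{x\})<\infty$. Then $K$ maps $C^0(\Gamma)$ to itself and $\|K\|\le1+2V_\Gamma$.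

*Proof.* The norm bound is clear from (4), because $|\Theta_x|\le2\pi V_\Gamma$; we need continuity of $Ku$. Write $Wu(x)=\frac1{2\pi}\int_{\Gamma\setminus\{x\}}u\,d\omega_x$ and fix $x_0\in\Gamma$. On $\Gamma$, the function $x\mapsto W(u-u(x_0))(x)$ is continuous at $x_0$: the integral over $\Gamma\cap B_\rho(x_0)$ is at most $V_\Gamma\sup_{\Gamma\cap B_\rho(x_0)}|u-u(x_0)|$ for every $x$, which is small for small $\rho$, and for fixed $\rho$ the rest is continuous near $x_0$. Its value at $x_0$ is $Wu(x_0)-u(x_0)\Theta_{x_0}/2\pi=Ku(x_0)-u(x_0)$. Since $W1(x)=\Theta_x/2\pi$ on $\Gamma$,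
$$Ku(x)=W(u-u(x_0))(x)+u(x_0)+(u(x)-u(x_0))\Big(1-\frac{\Theta_x}{2\pi}\Big),\qquad x\in\Gamma,\tag{5}$$
and as $x\to x_0$ the right side tends to $Ku(x_0)-u(x_0)+u(x_0)+0=Ku(x_0)$. $\square$

## Essential norms and the norm-invariant Fredholm radius

**Definition 4.** For a bounded operator $K$ on $C^0(\Gamma)$ let $\|K\|_{ess}=\inf_C\|K-C\|$ over compact $C$, let $r_{ess}(K)=\lim_n\|K^n\|_{ess}^{1/n}$, and let
$$\tilde w(K)=\inf_p\inf_C p(K-C),$$
where $p$ ranges over all norms on $C^0(\Gamma)$ inducing the topology of uniform convergence (equivalent norms), $p(K-C)$ is the operator norm with respect to $p$, and $C$ ranges over all compact operators. We use $\|\cdot\|_{ess}$ in the same sense on Hilbert spaces.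

**Example 4 (why the infimum over $p$ matters).** On the unit sphere take a continuous $a\ne0$ with $a(x)a(-x)=0$ for all $x$ (supported in a small cap) and $Nu(x)=a(x)u(-x)$. Then $N^2=0$. If $a(x_0)\neq0$, unit bumps $u_j$ with disjoint supports near $-x_0$ have images $Nu_j$ without a convergent subsequence, so $N$ is not compact and $\|N\|_{ess}>0$. But for $M\ge1$ the norm $p(u)=\max(\|u\|_\infty,M\|Nu\|_\infty)$ is equivalent, and $p(Nu)=\|Nu\|_\infty\le p(u)/M$. So $\tilde w(N)=0$.

We take complex scalars. If $C^0(\Gamma)$ is real, complexify; from $\|A_{\mathbb C}(u+iv)\|\le\|Au\|+\|Av\|$ we get $\|K_{\mathbb C}^n\|_{ess}\le2\|K^n\|_{ess}$, hence $r_{ess}(K_{\mathbb C})\le r_{ess}(K)$, and lower bounds for $r_{ess}(K_{\mathbb C})$ are lower bounds for $r_{ess}(K)$.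

**Standard fact (F).** For $|\lambda|>r_{ess}(K)$ the operator $K-\lambda$ is Fredholm, and by the analytic Fredholm theorem, for each $r>r_{ess}(K)$ there are only finitely many spectral points with $|\lambda|\ge r$, all of finite algebraic multiplicity.

We can now ask the question. The quantity $\tilde w(K)$ is defined by functional analysis; $R(\Gamma)$ by solid angles. The conjecture, posed in "Panel Methods in Fluid Mechanics with Emphasis on Aerodynamics" (https://github.com/alwinw/MAEFYP2018), is that for every simple closed piecewise Lyapounov surface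
$$\tilde w(K)\le\sup_{x\in\Gamma}\frac1{2\pi}\Big|2\pi-\int_{\Gamma\setminus\{x\}}\frac{\partial}{\partial n_y}\Big(\frac1{|x-y|}\Big)d\sigma\Big|=R(\Gamma).\tag{6}$$
Two facts are on record there: if $\Gamma$ is the boundary of a rectangular set (it can be covered by finitely many planes parallel to the coordinate planes), then $\tilde w(K)<1$; and in two dimensions the analogue of (6), with $2\pi$ replaced by $\pi$, is due to J. Radon. Is (6) true? It is false, and the following is what we prove.

**Theorem 1.** For all $\varepsilon_0>0$ and $\eta<1$ there is a polyhedron with Lipschitz boundary homeomorphic to $S^2$ with $R(\Gamma)<\varepsilon_0$ and $\tilde w(K)>\eta$. In particular the conjecture (6) is false.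

**Theorem 2.** For every $\eta<1$ there is an admissible $\Gamma$, homeomorphic to $S^2$ and $C^{1,1}$ except at one conical point, with $R(\Gamma)=0$ and $\tilde w(K)>\eta$.

**Theorem 3.** (a) $\tilde w(K)=r_{ess}(K)$ whenever $K$ is bounded on $C^0(\Gamma)$. (b) For admissible $\Gamma$, $\tilde w(K)\ge R(\Gamma)$: the inequality reverse to (6) always holds. (c) If every point of $\Gamma$ has an open ball $B$ around it such that $B\cap D$ or $B\cap\Omega$ is convex (for example if $D$ is convex), then (6) holds with equality.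

The easiest case is the sphere: by Example 2 the kernel is weakly singular, so $K$ is compact, and $\tilde w(K)=0=R(\Gamma)$. For the cube, Theorem 3(c) gives $\tilde w(K)=\frac34$.

**Proof of Theorem 3(a).** *First, $\tilde w(K)\ge r_{ess}(K)$.* Let $p$ be an equivalent norm and $C$ compact. Then $(K-C)^n-K^n$ is compact, so
$$\|K^n\|_{ess}\le\|(K-C)^n\|\le c\,p\big((K-C)^n\big)\le c\,p(K-C)^n$$
with $c=c(p)$ independent of $n$. Take $n$-th roots: $r_{ess}(K)\le p(K-C)$.

*Second, $\tilde w(K)\le r$ for every $r>r_{ess}(K)$: we build a norm.* By (F), the Riesz projection $Q$ for the spectral set $\{|\lambda|\ge r\}$ has finite rank. The operator $S=K(1-Q)$ has spectrum in $\{|\lambda|<r\}$, hence spectral radius $<r$, so $p(u)=\sup_{n\ge0}r^{-n}\|S^nu\|_\infty$ is finite, bounded by a multiple of $\|u\|_\infty$, and at least $\|u\|_\infty$: an equivalent norm. Moreover $p(Su)=\sup_n r^{-n}\|S^{n+1}u\|_\infty\le r\,p(u)$. Since $K-S=KQ$ is compact, $\tilde w(K)\le p(S)\le r$. If the scalars are real, apply this to $K_{\mathbb C}$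 (note $r>r_{ess}(K)\ge r_{ess}(K_{\mathbb C})$); the resolvent satisfies $\overline{(\lambda-K_{\mathbb C})^{-1}\bar u}=(\bar\lambda-K_{\mathbb C})^{-1}u$, and the spectral set is symmetric under conjugation, so $Q$ maps real functions to real functions and the construction restricts to the real space. $\square$

So the infimum over norms is a spectral quantity, and (6) asks for a bound on $r_{ess}(K)$.

## Point tests, and pieces on which $\omega_x$ has one sign

We begin with what can be done with bare hands. Functions concentrated at one point give a lower bound, and absolute values give an upper bound.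

**Proof of Theorem 3(b).** The purpose is to see the number $\beta=1-\Theta_{x_0}/2\pi$ in the essential spectral radius, for fixed $x_0\in\Gamma$. Let $u_j(y)=\max(0,1-j|y-x_0|)$, so $0\le u_j\le1=u_j(x_0)$ and $u_j\to1_{\{x_0\}}$ pointwise. Formula (4) makes sense for bounded Borel functions, and $K1_{\{x_0\}}=\beta1_{\{x_0\}}$ because $\omega_x$ has no atoms. If uniformly bounded Borel functions $w_j$ converge pointwise to $w$, then $Kw_j\to Kw$ pointwise by dominated convergence, and $Kw_j$ stays uniformly bounded. By induction on $N$, $K^Nu_j\to\beta^N1_{\{x_0\}}$ pointwise.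

Let $L$ be compact. For every measure $\mu$ on $\Gamma$, $\langle\mu,Lu_j\rangle=\langle L^*\mu,u_j\rangle\to(L^*\mu)(\{x_0\})$. So all subsequential uniform limits of the relatively compact sequence $(Lu_j)$ agree, and $Lu_j\to h$ uniformly for some $h\in C^0(\Gamma)$. As $\|u_j\|_\infty=1$, letting $j\to\infty$ at each $x$ gives
$$\|K^N-L\|\ge\sup_x\big|\beta^N1_{\{x_0\}}(x)-h(x)\big|\ge\max\big(|\beta^N-h(x_0)|,\,|h(x_0)|\big)\ge\tfrac12|\beta|^N ;$$
the term $|h(x_0)|$ comes from points $x\ne x_0$ tending to $x_0$. Hence $\|K^N\|_{ess}\ge|\beta|^N/2$, so $r_{ess}(K)\ge|\beta|$, and (a) concludes. Only $\sup_{x\in\Gamma}|\omega_x|(\Gamma\setminus\{x\})<\infty$ (with $D$ Lipschitz) was used. $\square$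

**Proof of Theorem 3(c).** Under the hypothesis $D$ is Lipschitz, since bounded open convex sets are, and $D,\Omega$ lie on the two sides of $\Gamma$.

**Step 1: on a convex set, count solid angle.** Let $E$ be bounded, open and convex, $x\in\partial E$, and let $\omega^E_x$ be defined as in (1) with the inward normal of $E$. Let $\mathcal T\subset S^2$ be the open set of directions $\theta$ with $x+t\theta\in E$ for some $t>0$, $\Theta_x^E=|\mathcal T|$, which is $\le2\pi$ by a supporting plane, and $a^E_r(x)=|\{\theta\in S^2:x+r\theta\in E\}|$.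

By convexity $(x-y)\cdot n_y\ge0$, so $\omega_x^E\ge0$. The map $y\mapsto(y-x)/|y-x|$ on $\partial E\setminus\{x\}$ has Jacobian $|(x-y)\cdot n_y|/|x-y|^3$. For $\theta\in\mathcal T$ the set $\{t>0:x+t\theta\in E\}$ is an interval $(0,t_\theta)$, and $x+t_\theta\theta$, the exit point, is the only preimage of $\theta$: if a point further along were in $\overline E$, the exit point would lie strictly between it and a point of $E$, hence in $E$. The set $\partial\mathcal T$ is null, since $\mathcal T$ spans an open convex cone. Directions outside $\overline{\mathcal T}$ have no preimage, because a point $y\in\partial E\setminus\{x\}$ is a limit of points of $E$, whose directions lie in $\mathcal T$. By the area formula $\omega_x^E(\partial E\setminus\{x\})=\Theta_x^E$. If $x+r\theta\in E$, the exit point in direction $\theta$ lies outside $B_r(x)$. Hence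
$$\omega_x^E\big(\partial E\cap B_r(x)\setminus\{x\}\big)\le\Theta^E_x-a_r^E(x).\tag{7}$$
Also $a_r^E(x)$ is nonincreasing in $r$, it increases to $\Theta_x^E$ as $r\downarrow0$, and it is lower semicontinuous in $x$ by Fatou's lemma, $E$ being open.

**Step 2: localize on $\Gamma$.** Cover $\Gamma$ by finitely many balls $B(x_i,r_i)$ such that $E_i=B(x_i,3r_i)\cap D$ or $E_i=B(x_i,3r_i)\cap\Omega$ is convex. Let $\Gamma_i=\Gamma\cap\overline{B(x_i,r_i)}$. For $x\in\Gamma_i$ and $r\le r_i$ we have $\Gamma\cap B_r(x)=\partial E_i\cap B_r(x)$, with the same normal up to sign. In particular (7) shows that $|\omega_x|(\Gamma\setminus\{x\})<\infty$. For a.e. small $\epsilon$ the right side of (2) is $a_\epsilon^{E_i}(x)$ in the first case and $4\pi-a_\epsilon^{E_i}(x)$ in the second, so $\Theta_x=\Theta_x^{E_i}$ or $\Theta_x=4\pi-\Theta_x^{E_i}$. In both cases $|1-\Theta_x/2\pi|=1-\Theta_x^{E_i}/2\pi$. Adding (7),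
$$\frac1{2\pi}|\omega_x|\big(\Gamma\cap B_r(x)\setminus\{x\}\big)+\Big|1-\frac{\Theta_x}{2\pi}\Big|\le1-\frac1{2\pi}a_r^{E_i}(x),\qquad x\in\Gamma_i,\ r\le r_i.\tag{8}$$
The local masses are at most $2\pi$, and the kernel is bounded at distance $\ge\min_ir_i$, so $\sup_{x\in\Gamma}|\omega_x|(\Gamma\setminus\{x\})<\infty$. By Lemma 1, $K$ is bounded on $C^0(\Gamma)$, and the proof of (b) applies: $\tilde w(K)\ge R(\Gamma)$.

**Step 3: remove the far part of the kernel, which is compact.** Let $\chi:[0,\infty)\to[0,1]$ be continuous, $\chi=1$ on $[0,\frac12]$, $\chi=0$ on $[1,\infty)$, and $r\le\min_ir_i$. The operator with kernel $\frac1{2\pi}(1-\chi(|x-y|/r))\frac{\partial}{\partial n_y}|x-y|^{-1}$ is compact by Arzelà–Ascoli, since the kernel is bounded and equicontinuous in $x$, uniformly in $y$. What remains of $K$ has norm at most $\max_i\sup_{\Gamma_i}(1-a_r^{E_i}/2\pi)$ by (8).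

**Step 4: let $r\to0$ uniformly.** If $c<\inf_{\Gamma_i}\Theta^{E_i}$, the sets $\{x\in\Gamma_i:a_r^{E_i}(x)\le c\}$ are compact by semicontinuity, decrease as $r\downarrow0$, and have empty intersection; so they are empty for small $r$. Hence $\inf_{\Gamma_i}a_r^{E_i}\to\inf_{\Gamma_i}\Theta^{E_i}$ and
$$\tilde w(K)\le\|K\|_{ess}\le\max_i\sup_{x\in\Gamma_i}\Big(1-\frac{\Theta^{E_i}_x}{2\pi}\Big)=R(\Gamma).\qquad\square$$

## Cancellation at an odd cone

Can the last argument be pushed to general surfaces? It used that $\omega_x$ has one sign near $x$: only then is the total variation $|\omega_x|$ a solid angle. Here is the exact point where it stops.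

Let $f:\mathbb R^2\to\mathbb R$ be odd, positively 1-homogeneous ($f(\lambda x')=\lambda f(x')$ for $\lambda>0$), smooth off $0$ and not linear, and let $C_f=\{x_3<f(x')\}$. Because $f$ is odd, $-C_f=\{x_3>f(x')\}$, so $C_f$ and $-C_f$ are disjoint and cover $\mathbb R^3$ up to a null set: the solid angle of $C_f$ at $0$ is exactly $2\pi$. Suppose $\Gamma$ coincides near $0\in\Gamma$ with $\partial C_f$. All points of $\Gamma$ near $0$ have zero defect. On the cone $y\cdot n_y=0$, so the density of $\omega_{x_1}$ is $x_1\cdot n_y/|x_1-y|^3$. The graph of the nonlinear $f$ spans $\mathbb R^3$, so some $x_1\in\partial C_f\setminus\{0\}$ has $\mu:=|\omega_{x_1}|(\partial C_f\setminus\{x_1\})>0$. The *signed* mass does cancel: running the proof of (2) with $\eta$ also cut off to $0$ on $[R,R+h]$,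
$$\omega_{x_1}\big(\partial C_f\cap B_R(x_1)\setminus B_\epsilon(x_1)\big)=\frac{|C_f\cap\partial B_\epsilon(x_1)|}{\epsilon^2}-\frac{|C_f\cap\partial B_R(x_1)|}{R^2}\quad\text{for a.e. }\epsilon<R,$$
which tends to $2\pi-2\pi=0$ as $\epsilon\to0$, $R\to\infty$. The total variation does not cancel, and it is invariant under scaling. For $\lambda x_1$ with $\lambda\to0$ and $r$ fixed, $\liminf|\omega_{\lambda x_1}|(\Gamma\cap B_r(\lambda x_1)\setminus\{\lambda x_1\})\ge\mu$. So the bound of Step 3 never falls below $\mu/2\pi>0$, however small $r$ is, while the vertex contributes nothing to $R(\Gamma)$.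

This does not yet refute (6): another norm might see the cancellation. And the point tests of (b) give only the trivial bound $|\beta|=0$ at this vertex. To bound $r_{ess}(K)$ from below we must test with functions spread over a neighborhood of the vertex, at ever smaller scales.

## The slab, and the energy inside compared with the energy outside

Which shape makes $K$ large although nothing sharp is in sight? Take the slab $\{|x_1|<1\}$ (unbounded, so only a model), and apply formula (4) to a function equal to $u(x')$, $x'=(x_2,x_3)$, on both faces. A face does not see itself, and the opposite face is seen under the full angle $2\pi$, so there is no defect, and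
$$Ku(x')=\frac1{2\pi}\int_{\mathbb R^2}\frac{2\,u(y')}{(|x'-y'|^2+4)^{3/2}}\,dy' .$$
This is the Poisson integral of $u$ at height $2$: on $e^{i\xi\cdot x'}$ it acts as $e^{-2|\xi|}$. When the wavelength is long compared with the thickness, $K$ is almost the identity. Thin pieces make $K$ large, and thinness is a different matter from solid angle.

A thin wedge looks like a slab far from its edge, but its edge has a small solid angle. We therefore use an odd cone with a thin ridge on one side of the vertex, paired with a thin groove on the other side, so that the solid angle at the vertex is $2\pi$, and we round the ridge off away from the vertex. The vertex repeats the shape at all small scales, which puts it into the essential spectrum. To make this rigorous without computing any spectrum, we replace $K$ by a self-adjoint operator, for which a quadratic form bounds the norm from below.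

**Definition 5.** Let $\mathcal D=\{h\in L^6(\mathbb R^3):\nabla h\in L^2\}$ with $(g,h)=\int\nabla g\cdot\overline{\nabla h}$ and $\|h\|=(h,h)^{1/2}$. This is a Hilbert space in which $C_c^\infty(\mathbb R^3)$ is dense, and $\|h\|_{L^6}\le c\|h\|$. For an open set $U$ with $|\partial U|=0$ let $\mathcal D_0(U)$ be the closure of $C_c^\infty(\mathbb R^3\setminus\partial U)$ in $\mathcal D$, let
$$H_U=\mathcal D_0(U)^\perp=\{v\in\mathcal D:\Delta v=0\text{ off }\partial U\}$$
(the equality is Weyl's lemma), with orthogonal projection $P_U$, let $s_U=-1$ on $U$ and $s_U=+1$ off $U$, and define $T_U:H_U\to H_U$ by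
$$(T_Uv,h)=\int s_U\nabla v\cdot\overline{\nabla h}.\tag{9}$$

If $h\in\mathcal D_0(U)$, then $1_Uh\in\mathcal D_0(U)$ with $\nabla(1_Uh)=1_U\nabla h$: this is clear for $h\in C_c^\infty(\mathbb R^3\setminus\partial U)$, and if such $h_k\to h$ in $\mathcal D$, then $1_Uh_k$ is a Cauchy sequence whose limit is $1_Uh$. Hence also $s_Uh\in\mathcal D_0(U)$, and the right side of (9) equals $(v,s_Uh)=0$ for $h\in\mathcal D_0(U)$. So (9) holds for all $h\in\mathcal D$. The operator $T_U$ is self-adjoint, so
$$\|T_U\|=\sup_{0\ne v\in H_U}\frac{\big|\int s_U|\nabla v|^2\big|}{\|v\|^2}\le1 .\tag{10}$$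
The numerator is the difference of the energies outside and inside $U$. By (10), $\|T_U\|$ is invariant under similarities of $\mathbb R^3$.

**Example 5 (ball).** For the unit ball and a normalized spherical harmonic $Y$ of degree $l$, let $v=|x|^lY$ inside and $|x|^{-l-1}Y$ outside. The energies are $l$ inside and $l+1$ outside, and different harmonics are orthogonal for both energies. So $T_Uv=\frac1{2l+1}v$. This matches $K$: the kernel $\frac1{4\pi|x-y|}$ on the sphere has eigenvalue $\frac1{2l+1}$ on $Y$.

## Transferring $K$ to finite-energy functions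

Let $\Gamma$ be admissible; write $H=H_D$, $P=P_D$, $T=T_D$, $s=s_D$, and $H_c=H\cap C_0(\mathbb R^3)$, where $C_0$ means continuous and vanishing at infinity. The match in Example 5 is general.

**Lemma 2 (intertwining).** If $v\in H_c$ and $u=v|_\Gamma$, then $Tv\in H_c$ and $(Tv)|_\Gamma=Ku$.

*Proof.* **Step 1: build the candidate $z$ for $Tv$ out of the double layer potential.** With $Wu(x)=\frac1{2\pi}\int_{\Gamma\setminus\{x\}}u\,d\omega_x$ for all $x\in\mathbb R^3$, (3) says $W1=2$ in $D$ and $W1=0$ in $\Omega$. Fix $x_0\in\Gamma$. The argument in Lemma 1, now with the constant $V$, which covers all $x\in\mathbb R^3$, shows that $W(u-u(x_0))$ is continuous at $x_0$ as a function on $\mathbb R^3$, with value $Ku(x_0)-u(x_0)$ there. Hence $Wu\to Ku(x_0)-u(x_0)$ from $\Omega$ and $Wu\to Ku(x_0)-u(x_0)+2u(x_0)$ from $D$. Therefore $z:=sv+Wu$ tends to $Ku(x_0)$ from both sides. Since $Ku$ is continuous, $z$ extends to a function in $C_0(\mathbb R^3)$, harmonic off $\Gamma$, with $z|_\Gamma=Ku$.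

**Step 2: $\Delta z=\operatorname{div}(s\nabla v)$ as distributions.** The potential $|\cdot|^{-1}*(un\sigma)$ of the finite vector measure $un\sigma$ is in $W^{1,1}_{loc}$, and $Wu=-\frac1{2\pi}\operatorname{div}(|\cdot|^{-1}*(un\sigma))$. As $\Delta|\cdot|^{-1}=-4\pi\delta_0$, this gives $\Delta Wu=2\operatorname{div}(un\sigma)$. Next, $s=1-2\cdot1_D$ a.e., so $\nabla s=-2n\sigma$. For mollifications $v_\epsilon$ of $v$, $\nabla(sv_\epsilon)=s\nabla v_\epsilon-2v_\epsilon n\sigma$; since $v_\epsilon\to v$ locally uniformly and in $W^{1,2}_{loc}$, $\nabla(sv)=s\nabla v-2un\sigma$. Taking divergences, $\operatorname{div}(s\nabla v)=\Delta(sv)+2\operatorname{div}(un\sigma)=\Delta z$.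

**Step 3: $z=Tv$.** By (9) with $h\in C_c^\infty(\mathbb R^3)$, $\Delta(Tv)=\operatorname{div}(s\nabla v)$. So $z-Tv$ is harmonic in $\mathbb R^3$ (Weyl). Its value at any point is its mean over the ball of radius $R$ about that point. The mean of $z\in C_0$ tends to $0$ as $R\to\infty$, and by Hölder the mean of $Tv\in L^6$ is $O(R^{-1/2})$. So $z=Tv$. $\square$

**Lemma 3.** If $v_0\in C_c^\infty(\mathbb R^3)$, then $v=Pv_0\in H_c$, $v|_\Gamma=v_0|_\Gamma$, and with $u=v_0|_\Gamma$
$$|(T^Nv,v)|\le\|K^Nu\|_\infty\,\|\Delta v_0\|_{L^1}\qquad(N\ge0).\tag{11}$$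

*Proof.* For the first two claims we may take $v_0$ real; then $v$ is real. Put $M=\max|v_0|$.

**Step 1: $|v|\le M$, and $v\to0$ at infinity.** $v$ is the unique minimizer of $\|\cdot\|$ on $v_0+\mathcal D_0(D)$. Let $\tau$ be truncation at $\pm M$, and let real $g_k\in C_c^\infty(\mathbb R^3\setminus\Gamma)$ converge to $v-v_0$ in $\mathcal D$. Then $\tau(v_0+g_k)-v_0$ is Lipschitz with compact support, and near $\Gamma$ it is $\tau(v_0)-v_0=0$; mollifying, it lies in $\mathcal D_0(D)$. These functions are bounded in $\mathcal D$ and converge in $L^6$ to $\tau v-v_0$, hence weakly in $\mathcal D$, so $\tau v-v_0\in\mathcal D_0(D)$. Since $\|\tau v\|\le\|v\|$, uniqueness gives $\tau v=v$. At infinity, the mean value property over $B_{|x|/2}(x)$ and $v\in L^6$ give $v\to0$.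

**Step 2: a barrier at a boundary point.** Let $U\in\{D,\Omega\}$, $x_0\in\Gamma$, $\delta>0$. Since $D$ is Lipschitz, the complement of $U$ contains a truncated circular cone with vertex $x_0$; so there are a unit vector $e$ and $\alpha,\rho>0$ such that $U\cap B_\rho(x_0)$ lies in $\{x:\angle(x-x_0,e)>2\alpha\}$. We also take $\rho$ so small that $|v_0-v_0(x_0)|\le\delta$ on $B_\rho(x_0)$. Let $F>0$ be the first Dirichlet eigenfunction of $\{\theta\in S^2:\angle(\theta,e)>\alpha\}$, write its eigenvalue as $\gamma(\gamma+1)$ with $\gamma>0$, and let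
$$w(x)=|x-x_0|^\gamma F\Big(\frac{x-x_0}{|x-x_0|}\Big).$$
Since $\Delta=r^{-2}(\partial_rr^2\partial_r+\Delta_{S^2})$, $w$ is harmonic on $U\cap B_\rho(x_0)$. There it is in $W^{1,2}$, because $\int_0^\rho r^{2\gamma-2}r^2dr<\infty$; it satisfies $w\ge c|x-x_0|^\gamma$ with $c>0$, because $F$ is bounded below on $\{\angle(\theta,e)\ge2\alpha\}$; and $w\to0$ at $x_0$.

**Step 3: comparison gives the boundary values.** Choose $k$ with $kc(\rho/2)^\gamma\ge2M$ and put $\varphi=(v-v_0(x_0)-\delta-kw)^+$ on $U\cap B_\rho(x_0)$. If $|x-x_0|\ge\rho/2$, then $v-v_0(x_0)\le2M\le kw$, so $\varphi=0$. Since $v_0\le v_0(x_0)+\delta$ on the ball, $0\le\varphi\le|v-v_0|$. With $g_j$ as in Step 1, the functions $\min(\varphi,|g_j|)$ have compact support in $U\cap B_\rho(x_0)$, are bounded in $W^{1,2}$, and converge in $L^2$ to $\min(\varphi,|v-v_0|)=\varphi$. Hence $\varphi\in W^{1,2}_0(U\cap B_\rho(x_0))$. As $v-kw$ is harmonic and in $W^{1,2}$ there,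
$$0=\int\nabla(v-kw)\cdot\nabla\varphi=\int|\nabla\varphi|^2,$$
so $\varphi=0$, that is, $v\le v_0(x_0)+\delta+kw$, and $\limsup_{U\ni x\to x_0}v\le v_0(x_0)+\delta$. Apply the same to $-v$ and let $\delta\to0$: $v\to v_0(x_0)$ from $U$. This holds for $U=D$ and $U=\Omega$, so $v\in H_c$ with $v|_\Gamma=v_0|_\Gamma$.

**Step 4: the estimate** ($v_0$ complex). By Lemma 2 applied $N$ times, $T^Nv\in H_c$ has trace $K^Nu$, so $|T^Nv|\le\|K^Nu\|_\infty$ everywhere by the maximum principle. Since $T^Nv\in H$ and $v_0-v\in\mathcal D_0(D)$, $(T^Nv,v)=(T^Nv,v_0)=-\int T^Nv\,\overline{\Delta v_0}\,dx$. $\square$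

The point of (11) is that a sup-norm growth rate of $K^Nu$ on $\Gamma$ controls a Hilbert space growth rate, and for self-adjoint operators growth rates are spectral.

**Proposition 1.** For admissible $\Gamma$: $\tilde w(K)\ge r_{ess}(K)\ge\|T_D\|_{ess}$.

*Proof.* The first inequality is Theorem 3(a). For the second let $r>r_{ess}(K)$; we show $\|T\|_{ess}<r$. By (F) choose $r''\in(r_{ess}(K),r)$ with no spectrum of $K$ on $|\lambda|=r''$, and let $Q$ be the finite-rank Riesz projection of $K$ for $\{|\lambda|>r''\}$. Then $K(1-Q)$ has spectral radius $<r''$, so $\|K^N(1-Q)\|\le c\,r''^N$. Let $\Pi$ be the spectral projection of $T$ for $\{|\lambda|>r''\}$.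

Suppose $v_0\in C_c^\infty(\mathbb R^3)$, $u=v_0|_\Gamma$, $Qu=0$, $v=Pv_0$. By (11), the spectral measure $\mu_v$ of $v$ satisfies $\int\lambda^{2N}d\mu_v(\lambda)=(T^{2N}v,v)=O(r''^{2N})$. For $r'>r''$ this gives $\mu_v(|\lambda|\ge r')\le O((r''/r')^{2N})\to0$. So $\mu_v(|\lambda|>r'')=0$, i.e. $\Pi v=0$. Thus the linear map $v_0\mapsto\Pi Pv_0$ on $C_c^\infty(\mathbb R^3)$ vanishes on a subspace of codimension at most $\operatorname{rank}Q$. Its image is finite dimensional, and it is dense in $\Pi H$ because $C_c^\infty$ is dense in $\mathcal D$. So $\Pi$ has finite rank, and $\|T\|_{ess}\le\|T-T\Pi\|\le r''<r$. $\square$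

## Blow-ups and the stability of $\|T_U\|$

We need to know that $\|T_U\|$ does not drop when $U$ is approximated, and that tangent cones contribute to $\|T_D\|_{ess}$.

**Definition 6.** An open set $U$ with $|\partial U|=0$ has property (S) if $g\in\mathcal D$ and $1_Ug\in\mathcal D$ together imply $g\in\mathcal D_0(U)$.

**Example 6 (a set without (S)).** Let $U$ be the unit ball minus the disk $\{x_3=0\}$. A $g\in C_c^\infty(B_1)$ with $g(0)\ne0$ has $1_Ug=g$ a.e., in $\mathcal D$. But functions in $\mathcal D_0(U)$ have zero trace on the disk, so $g\notin\mathcal D_0(U)$. The indicator does not notice a slit.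

**Lemma 4.** Property (S) holds for subgraphs $\{x_3<f(x')\}$ with $f$ continuous, and for the slab $\{|x_1|<1\}$.

*Proof.* *Subgraphs.* The boundary is the graph, a null set by Fubini. Given $g$, both $1_Ug$ and $1_{U^c}g=g-1_Ug$ are in $\mathcal D$. Shift the first down and the second up by $\tau>0$. The sum of the shifts converges to $g$ in $\mathcal D$ as $\tau\to0$, and each shift is supported at vertical distance $\ge\tau$ from the graph. Multiply by $\chi(\cdot/R)$, where $\chi\in C_c^\infty$, $\chi=1$ on $B_1$, $\chi=0$ off $B_2$. This converges in $\mathcal D$ as $R\to\infty$: by Hölder, for $k\in\mathcal D$,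
$$\int|\nabla(\chi(\cdot/R))|^2|k|^2\le\|\nabla\chi\|_{L^3}^2\,\|k\|^2_{L^6(R<|x|<2R)}\to0,$$
because the $L^3$ norm of the gradient is scale invariant. The resulting functions have compact support disjoint from the graph. Mollify.

*The slab.* Let $\psi(x_1)$ be smooth, $0$ for $x_1\le-\frac12$ and $1$ for $x_1\ge\frac12$. Then $\psi1_{U^c}g$ and $(1-\psi)1_{U^c}g$ lie in $\mathcal D$, because $\nabla\psi$ lives where $1_{U^c}g=0$; they are supported in $x_1\ge1$ and $x_1\le-1$. Shift them outward by $\tau$, replace $1_Ug$ by $(1_Ug)((1+\tau)x_1,x_2,x_3)$, which is supported in $|x_1|\le1/(1+\tau)$, then cut off and mollify as before. $\square$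

**Lemma 5.** Let $D_j$ be open, $|\partial D_j|=0$, and $1_{D_j}\to1_U$ a.e., where $U$ has (S). Then $P_{D_j}h\to h$ in $\mathcal D$ for every $h\in H_U$. Consequently:

(a) $\liminf\|T_{D_j}\|\ge\|T_U\|$;

(b) if $D_j=\epsilon_j^{-1}(D-x_0)$ with $\epsilon_j\to0$ and $D$ fixed, then $\|T_D\|_{ess}\ge\|T_U\|$.

*Proof.* **Step 1: convergence.** Let $g_j=h-P_{D_j}h\in\mathcal D_0(D_j)$. As $g_j$ is the projection of $h$ to $\mathcal D_0(D_j)$, $\|g_j\|^2=(g_j,h)$. From any subsequence extract a further one with $g_j\rightharpoonup g$ in $\mathcal D$ and $g_j\to g$ in $L^2_{loc}$ (Rellich). Since $\nabla(1_{D_j}g_j)=1_{D_j}\nabla g_j$, the functions $1_{D_j}g_j$ are bounded in $\mathcal D$. They equal $1_{D_j}(g_j-g)+1_{D_j}g$, which converges to $1_Ug$ in $L^2_{loc}$; so $1_Ug\in\mathcal D$. By (S), $g\in\mathcal D_0(U)$, hence $\|g_j\|^2=(g_j,h)\to(g,h)=0$. So $g_j\to0$ along the full sequence.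

**Step 2: (a).** Since $|\nabla P_{D_j}h|^2\to|\nabla h|^2$ in $L^1$ and $s_{D_j}\to s_U$ a.e. boundedly,
$$\int s_{D_j}|\nabla P_{D_j}h|^2\to\int s_U|\nabla h|^2,\qquad\|P_{D_j}h\|\to\|h\| .\tag{12}$$
Insert this in (10).

**Step 3: (b), by rescaling to a weakly null sequence.** Put $v_j(x)=\epsilon_j^{-1/2}(P_{D_j}h)((x-x_0)/\epsilon_j)\in H_D$. The energy is invariant: $\|v_j\|=\|P_{D_j}h\|$, and $(T_Dv_j,v_j)=\int s_{D_j}|\nabla P_{D_j}h|^2\to(T_Uh,h)$. Moreover $v_j\rightharpoonup0$. Indeed $v_j$ differs by $o(1)$ in norm from $h_j=\epsilon_j^{-1/2}h((\cdot-x_0)/\epsilon_j)$, and for $\varphi\in C_c^\infty$, $\rho>0$,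
$$|(h_j,\varphi)|\le\|h\|\,\|\nabla\varphi\|_{L^2(B_\rho(x_0))}+\|\nabla h\|_{L^2(|y|>\rho/\epsilon_j)}\|\varphi\|,$$
which is small when first $\rho$ is small and then $j$ is large. For compact $C$ we get $(Cv_j,v_j)\to0$, so
$$|(T_Uh,h)|=\lim|((T_D-C)v_j,v_j)|\le\|T_D-C\|\,\|h\|^2 .$$
Take the supremum over $h$ and the infimum over $C$. $\square$

## Cones of solid angle $2\pi$ with $\|T\|$ near one

We now make the slab heuristic rigorous in energy terms and pass from the slab to a wedge, to an odd cone, to a smooth odd cone, to a polyhedral odd cone, losing little each time.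

**Step 1: the slab has $\|T_U\|=1$, $U=\{|x_1|<1\}$.** Take real $0\ne\chi\in C_c^\infty(\mathbb R^2)$, $\ell\ge1$, $\varphi(x)=\chi((x_2,x_3)/\ell)\zeta(x_1/\ell)$ with $\zeta\in C_c^\infty(\mathbb R)$, $\zeta=1$ on $[-1,1]$, and $v=P_U\varphi$. Let $E_{in},E_{out}$ be the energies of $v$ in $U$ and off $\overline U$.

*Inside the energy stays bounded.* For $g\in\mathcal D_0(U)$ also $1_Ug\in\mathcal D_0(U)$, so $\int_U\nabla v\cdot\overline{\nabla g}=(v,1_Ug)=0$. With $g=\varphi-v$ this gives $E_{in}\le\int_U|\nabla\varphi|^2=2\|\nabla\chi\|_{L^2(\mathbb R^2)}^2$: on $U$, $\varphi=\chi(\cdot/\ell)$, and the two-dimensional Dirichlet integral is scale invariant.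

*Outside it grows with $\ell$.* Let $\vartheta\in C_c^\infty(\mathbb R^3)$ have trace $\chi(\cdot/\ell)$ on $\{x_1=1\}$, and let $\hat\vartheta$ be its Fourier transform in $(x_2,x_3)$. Since $|\partial_1\hat\vartheta|^2+|\xi|^2|\hat\vartheta|^2\ge-|\xi|\,\partial_1|\hat\vartheta|^2$,
$$\int_{x_1>1}|\nabla\vartheta|^2=\frac1{(2\pi)^2}\int\int_1^\infty\big(|\partial_1\hat\vartheta|^2+|\xi|^2|\hat\vartheta|^2\big)dx_1d\xi\ge\frac1{(2\pi)^2}\int|\xi|\,|\hat\vartheta(1,\xi)|^2d\xi=\ell e_\chi,$$
with $e_\chi=(2\pi)^{-2}\int|\xi||\hat\chi|^2d\xi>0$; the factor $\ell$ comes from $\hat\vartheta(1,\xi)=\ell^2\hat\chi(\ell\xi)$. Now $v$ is a $\mathcal D$-limit of functions $\varphi-g_k$ with $g_k\in C_c^\infty(\mathbb R^3\setminus\partial U)$, which have this trace, and the same holds on $\{x_1=-1\}$. So $E_{out}\ge2\ell e_\chi$.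

Therefore $(T_Uv,v)/\|v\|^2=(E_{out}-E_{in})/(E_{out}+E_{in})\to1$ as $\ell\to\infty$.

**Step 2: thin wedges inherit this.** Let $U_A=\{x_3<-A|x_1|\}$. Then $U_A+Ae_3=\{|x_1|<1-x_3/A\}$ tends a.e. to the slab as $A\to\infty$. The slab has (S), so Lemma 5(a) and similarity invariance give $\liminf_{A\to\infty}\|T_{U_A}\|\ge1$.

**Step 3: odd cones having a ridge inherit it.** For $x'=(x_1,x_2)$ let
$$f_A(x')=-A|x_1|\frac{x_2}{|x'|},\qquad f_{A,\delta}(x')=-A\sqrt{x_1^2+\delta^2|x'|^2}\;\frac{x_2}{|x'|},\qquad f_A(0)=f_{A,\delta}(0)=0.$$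
Both are odd, continuous and positively 1-homogeneous; $f_{A,\delta}$ is $C^\infty$ off $0$ for $\delta>0$. The subgraph $D_A=\{x_3<f_A\}$ has a thin ridge along the positive $x_2$-axis, and a thin groove along the negative one. Blow up at $(0,1,0)$: as $\epsilon\to0$, $\epsilon^{-1}f_A(\epsilon x_1,1+\epsilon x_2)\to-A|x_1|$, so $1_{\epsilon^{-1}(D_A-(0,1,0))}\to1_{U_A}$ a.e. By Lemma 4, Lemma 5(a) and similarity invariance, $\|T_{D_A}\|\ge\|T_{U_A}\|$.

**Step 4: round the ridge off.** As $\delta\to0$, $f_{A,\delta}\to f_A$ locally uniformly, so $\liminf_{\delta\to0}\|T_{\{x_3<f_{A,\delta}\}}\|\ge\|T_{D_A}\|$ by Lemma 5(a). Choosing first $A$ large and then $\delta$ small: *given $\eta<1$ we can fix $f=f_{A,\delta}$, odd, 1-homogeneous, smooth off $0$, such that $C_f=\{x_3<f(x')\}$ satisfies*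
$$\|T_{C_f}\|>\eta.\tag{13}$$

**Step 5: polyhedral cones with small dihedral defects.** For even $m\ge4$ let $f_m$ be the positively 1-homogeneous function equal to $f$ at $e^{(i)}=(\cos\theta_i,\sin\theta_i)$, $\theta_i=2\pi i/m$, and linear on each sector between consecutive $e^{(i)}$. It is odd, since $m$ is even and $e^{(i+m/2)}=-e^{(i)}$. With $c_f$ (and the constants in $O$) depending only on $f$:

* *On the sector $[\theta_i,\theta_{i+1}]$ the gradient of $f_m$ is within $c_f/m$ of $\nabla f(e^{(i)})$.* By Euler's identity $f(e^{(i)})=\nabla f(e^{(i)})\cdot e^{(i)}$, so the linear function $f_m|_{\text{sector}}-\nabla f(e^{(i)})\cdot x'$ vanishes at $e^{(i)}$. At $e^{(i+1)}$ it equals $f(e^{(i+1)})-f(e^{(i)})-\nabla f(e^{(i)})\cdot(e^{(i+1)}-e^{(i)})=O(m^{-2})$ by Taylor's formula; the segment stays away from $0$ because $m\ge4$. Its gradient is perpendicular to $e^{(i)}$, so it has length $O(m^{-2})/\sin(2\pi/m)=O(1/m)$.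
* *Gradients of $f_m$ on adjacent sectors differ by at most $c_f/m$*, after enlarging $c_f$, since $|\nabla f(e^{(i)})-\nabla f(e^{(i+1)})|=O(1/m)$. Also $|\nabla f_m|\le c_f$.
* *$f_m\to f$ locally uniformly.* For $|x'|=1$ in the sector, $f_m(x')-f(x')=O(1/m)+(\nabla f(e^{(i)})\cdot x'-f(x'))=O(1/m)$.

With $C_m=\{x_3<f_m(x')\}$, Lemma 5(a) and (13) give $\|T_{C_m}\|>\eta$ for all large even $m$.

## Closing the cone by a polyhedron with small angular defects

It remains to build a bounded $D$ that equals $C_m$ near one point and has solid angles near $2\pi$ elsewhere. Cutting the cone off in one stroke, as $\{\max(y_3-f_m,\,N/2)<1\}$ with a convex gauge $N$, would give an edge where two gradients that are far apart meet, hence a large defect. The remedy is to turn from one gradient to the other in many small steps.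

**Proof of Theorem 1.** We may assume $\eta>0$. Fix $f$ as in (13). Let $\varepsilon>0$ be small ($\cos\varepsilon\ge\frac23$), $L\in\mathbb N$, and $m\ge4$ even. Let $\mathcal N\subset S^2$ be finite with $e_3=(0,0,1)\in\mathcal N$ and every unit vector within angle $\varepsilon$ of $\mathcal N$. Put $N(y)=\max_{\nu\in\mathcal N}\nu\cdot y$, $g(y)=y_3-f_m(y')$, and
$$G(y)=\max_{t\in\{0,\frac1L,\dots,1\}}\Big[t\,g(y)+(1-t)\Big(1+\frac t2\Big)\frac{N(y)}2\Big],\qquad D=\{G<1\},\quad\Gamma=\{G=1\}.\tag{14}$$

**Step 1: $\Gamma$ is an admissible polyhedron.** We have $|y|\cos\varepsilon\le N(y)\le|y|$. $G$ is Lipschitz, positively 1-homogeneous, and linear on each of finitely many convex polyhedral cones covering $\mathbb R^3$. The index $t=0$ gives $G\ge N/2\ge|y|/3$. So $\Gamma$ is a finite union of plane polygons, $y\mapsto y/|y|$ maps it homeomorphically onto $S^2$ (the inverse is $\theta\mapsto\theta/G(\theta)$), and $|y|\le3$ on $\Gamma$. $D$ is star-shaped about $0$, and $\Omega=\{G>1\}$ is a union of rays running to infinity,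 one in each direction, so both are connected.

The boundary is Lipschitz. Let $x\in\Gamma$ and let $\Lambda$ be a Lipschitz constant of $G$. If $|z-x|\le\frac1{4\Lambda}$, then $G(z)\ge\frac34$, and for $\tau>0$
$$G(z+\tau x)\ge G(z+\tau z)-\Lambda\tau|x-z|=(1+\tau)G(z)-\Lambda\tau|x-z|\ge G(z)+\frac\tau2 .$$
So near $x$ the Lipschitz function $G$ increases at a definite rate in direction $x$, and $D$ is a Lipschitz subgraph in that direction. Thus $\Gamma$ is an admissible polyhedron (Example 3).

**Step 2: find the active indices $t$.** With $a=g(y)$, $b=N(y)/2>0$, the bracket in (14) is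
$$\phi(t)=b+t\Big(a-\frac b2\Big)-\frac{t^2}2b,$$
strictly concave in $t$. So the maximum over the grid is attained at one value of $t$ or at two consecutive ones. On the positive $y_3$-axis $a=y_3$ and, as $e_3\in\mathcal N$, $b=y_3/2$; so $\phi'(1)=a-\frac32b=\frac14y_3>0$, $\phi$ is strictly increasing on $[0,1]$, only $t=1$ is active, by continuity also nearby, and $G=g$ nearby. The only point of $\Gamma$ on this half-axis is $e_3$, and near $e_3$ we have $D=e_3+C_m$. On the negative $y_3$-axis $a<0$, so $\phi'(0)=a-\frac b2<0$, only $t=0$ is active, and $G=N/2$ nearby.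

**Step 3: the defect at $e_3$ is zero.** Since $f_m$ is odd, $C_m$ and $-C_m$ are disjoint and cover $\mathbb R^3$ up to a null set, so $\Theta_{e_3}=2\pi$ exactly.

**Step 4: the defect elsewhere is small, because the gradients of $G$ near a point nearly agree.** Let $x\in\Gamma\setminus\{e_3\}$. Let $\mathcal G_x$ be the finite set of vectors
$$t\nabla\ell+(1-t)\Big(1+\frac t2\Big)\frac\nu2$$
with $t$ active at $x$, $\ell$ the linear piece of $g$ on a closed sector containing $x'$, and $\nu\in\mathcal N$ with $\nu\cdot x=N(x)$. (On the negative axis only $t=0$ occurs and the $\ell$-term is absent.) For a.e. $z$ near $x$, the functions $g$, $N$ and $G$ are differentiable at $z$, and $\nabla G(z)$ is the gradient of any bracket active at $z$; indices, sectors and $\nu$'s active at points $z$ close enough to $x$ are active at $x$. So $\nabla G\in\mathcal G_x$ a.e. near $x$.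

Active $\nu$'s make angle $\le\varepsilon$ with $x$, since $\nu\cdot x=N(x)\ge|x|\cos\varepsilon$; so they differ by at most $2\varepsilon$. Active $t$'s differ by at most $1/L$. Off the axis $x'$ lies in one closed sector or in two adjacent ones, so the $\nabla\ell$'s differ by at most $c_f/m$. All vectors involved are bounded in terms of $f$. Hence
$$\operatorname{diam}\mathcal G_x\le\kappa:=c'_f\Big(\frac1m+\frac1L+\varepsilon\Big).$$
Every $w\in\mathcal G_x$ satisfies $w\cdot x=G(x)=1$, so $|w|\ge1/|x|\ge\frac13$. Fix one $w\in\mathcal G_x$. Then $z\mapsto G(x+z)-1-w\cdot z$ has gradient of length $\le\kappa$ a.e. in a ball about $0$, so it is $\kappa$-Lipschitz there; it vanishes at $0$. Therefore, near $0$,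
$$\{w\cdot z<-\kappa|z|\}\subset D-x\subset\{w\cdot z<\kappa|z|\}.$$
The set $\{\theta\in S^2:|w\cdot\theta|\leq\kappa\}$ is a zone whose part on each side of the equator $w\cdot\theta=0$ has area at most $2\pi\kappa/|w|$. By (2), $|\Theta_x-2\pi|\le2\pi\kappa/|w|\le6\pi\kappa$. With Step 3, $R(\Gamma)\le3\kappa$, which is $<\varepsilon_0$ for $m,L$ large and $\varepsilon$ small, because $f$ is fixed.

**Step 5: $\tilde w(K)$ is large.** Since $D=e_3+C_m$ near $e_3$, $1_{j(D-e_3)}\to1_{C_m}$ pointwise as $j\to\infty$, and $C_m$ has (S) by Lemma 4. By Proposition 1, Lemma 5(b), and the last section, for $m$ large,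
$$\tilde w(K)\ge\|T_D\|_{ess}\ge\|T_{C_m}\|>\eta .$$
Taking $\varepsilon_0<\eta$ gives $R(\Gamma)<\tilde w(K)$, which disproves (6). $\blacksquare$

## A single conical point with zero defect everywhere

**Proof of Theorem 2.** With $f$ as in (13) put $g(y)=y_3-f(y')$ and
$$G(y)=\max_{t\in[0,1]}\Big[t\,g(y)+(1-t)\Big(1+\frac t2\Big)\frac{|y|}2\Big],\qquad D=\{G<1\},\quad\Gamma=\{G=1\}.$$

**Step 1: regularity and $R(\Gamma)=0$.** With $a=g$, $b=|y|/2$, the maximizer of $\phi$ on $[0,1]$ is $t^*=\min(1,\max(0,\frac ab-\frac12))$, so $G=M(a,b)$, where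
$$M=b\ \Big(\frac ab\le\frac12\Big),\qquad M=b+\frac{(a-b/2)^2}{2b}\ \Big(\frac12\le\frac ab\le\frac32\Big),\qquad M=a\ \Big(\frac ab\ge\frac32\Big).$$
In each range the gradient of $M$ is $(t^*,(1-t^*)(1+\frac{t^*}2))$, which is locally Lipschitz for $b>0$. Off the $y_3$-axis $g$ and $|y|$ are smooth, so $G$ is $C^{1,1}$ there. Near the negative axis $t^*=0$ and $G=|y|/2$. Near the positive axis $\frac ab-\frac12$ is near $\frac32>1$, so $G=g$; the only point of $\Gamma$ on it is $e_3$, and near $e_3$, $D=e_3+C_f$. By Euler's identity $y\cdot\nabla G=G=1$ on $\Gamma\setminus\{e_3\}$, so $\nabla G\ne0$ there, and $\Gamma\setminus\{e_3\}$ is $C^{1,1}$.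

$G$ is a maximum of uniformly Lipschitz, positively 1-homogeneous functions, and $G\ge|y|/2$. So Step 1 of the proof of Theorem 1 shows as before that $D$ is Lipschitz, $D$ and $\Omega$ are connected, and $\Gamma$ is homeomorphic to $S^2$. Once $V<\infty$ is known, (2) gives $\Theta_x=2\pi$ at all $x\ne e_3$ (tangent plane) and at $e_3$ (oddness of $f$), so $R(\Gamma)=0$.

**Step 2: $V<\infty$, contribution of the part away from the vertex.** Choose $\rho$ with $D=e_3+C_f$ in $B_{2\rho}(e_3)$, and let $\Gamma'=\Gamma\setminus B_\rho(e_3)$. First, there is $c$ with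
$$|(z-y)\cdot n_y|\le c|z-y|^2\qquad(y\in\Gamma',\ z\in\Gamma).\tag{15}$$
Indeed $\Gamma'$ is compact and does not meet the closed half-axis $\{y'=0,\,y_3\ge0\}$, off which $G$ is $C^{1,1}$. So there is $t_0>0$ such that $\nabla G$ is Lipschitz, with a common constant, on the balls $B_{t_0}(y)$, $y\in\Gamma'$; if $|z-y|<t_0$, then $0=G(z)-G(y)=\nabla G(y)\cdot(z-y)+O(|z-y|^2)$, where $n_y=-\nabla G(y)/|\nabla G(y)|$ and $|\nabla G(y)|\ge1/|y|\geq\frac12$. If $|z-y|\ge t_0$, (15) is trivial.

For $x\in\mathbb R^3$ let $x^*\in\Gamma$ be a nearest point and $d=|x-x^*|$. For $y\in\Gamma'$ put $q=|x^*-y|$. Then $|x-y|\ge d$ and $q\le2|x-y|$, so $|x-y|\ge\frac13(d+q)$. Also $|(x-y)\cdot n_y|\le d+cq^2$. So the kernel is at most $27(d+cq^2)/(d+q)^3$. Since $\Gamma$ is compact and Lipschitz, $\sigma(\Gamma\cap B_\tau(z))\le c\tau^2$ for $z\in\Gamma$ and all $\tau>0$ (increasing $c$). Decompose dyadically in $q$. If $d>0$,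
$$\int\frac{d}{(d+q)^3}d\sigma\le d^{-2}\sigma(q\le d)+\sum_{k\ge0}\frac{d}{(2^kd)^3}\,\sigma(q\le2^{k+1}d)\le c+\sum_{k\ge0}4c\,2^{-k},$$
and, with $\Delta=\operatorname{diam}\Gamma$,
$$\int\frac{q^2}{(d+q)^3}d\sigma\le\int\frac{d\sigma}q\le\sum_{k\ge0}\frac{c(2^{-k}\Delta)^2}{2^{-k-1}\Delta}=4c\Delta .$$
If $d=0$, the first integral is absent. So $|\omega_x|(\Gamma'\setminus\{x\})$ is bounded uniformly in $x$.

**Step 3: $V<\infty$, contribution of the cone.** Place the vertex at $0$ and let $A_i=\{y\in\partial C_f:2^i\le|y|<2^{i+1}\}$, $i\in\mathbb Z$. The estimate (15) holds for $y\in A_0$, $z\in\partial C_f$: on $A_0$, $|y'|\ge c_0>0$, so for $|z-y|<c_0/2$ Taylor's formula for $y_3-f(y')$ applies, and otherwise the estimate is trivial. Also $\sigma(\partial C_f\cap B_\tau(z))\le c\tau^2$, as $\partial C_f$ is a Lipschitz graph. So the argument of Step 2, with nearest points on $\partial C_f$, and with $\int_{A_0}q^{-1}d\sigma$ bounded by the dyadic sum over $q\le1$ plus $\sigma(A_0)$, gives a uniform bound for $|\omega_x|(A_0\setminus\{x\})$.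 By scaling, $|\omega_x|(A_i\setminus\{x\})\le c$ for all $x$ and $i$. Three ranges of $i$:

* If $2^{i+1}\le|x|/2$, then $|x-y|\ge|x|/2$ on $A_i$, so $|\omega_x|(A_i)\le c\,2^{2i}/|x|^2$.
* If $2^i\ge2|x|$, then, since $y\cdot n_y=0$ on the cone, $|(x-y)\cdot n_y|\le|x|$, while $|x-y|\ge2^{i-1}$; so $|\omega_x|(A_i)\le c|x|2^{-i}$.
* Only boundedly many $i$ remain, namely those with $|x|/4<2^i<2|x|$, each contributing at most $c$.

Summing the two geometric series gives a uniform bound (for $x=0$ all terms vanish). So $\Gamma$ is admissible.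

**Step 4: conclusion.** As $1_{j(D-e_3)}\to1_{C_f}$ pointwise and $C_f$ has (S), Proposition 1, Lemma 5(b) and (13) give $\tilde w(K)\ge\|T_D\|_{ess}\ge\|T_{C_f}\|>\eta$, while $R(\Gamma)=0$. $\blacksquare$
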